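# Forms $\alpha\perp\langle s\rangle$ and a conjectured exact sequence for $\operatorname{Spin}(q)/R$ in dimension seven

All fields have characteristic different from $2$, except that residue fields and base fields may have any odd characteristic or characteristic $0$. "Variety over $k$" means separated scheme of finite type over $k$.

## 1. Quadratic forms, Pfister forms, Albert forms

A quadratic form $\varphi$ on a finite-dimensional $k$-space $V$ has a polar form $b_\varphi(v,w)=\varphi(v+w)-\varphi(v)-\varphi(w)$; it is nondegenerate if $b_\varphi$ is. We write $\langle a_1,\dots,a_n\rangle$ for $\sum a_ix_i^2$. A form is isotropic if it has a nonzero zero, and $\varphi,\psi$ are similar if $\psi\cong c\varphi$ for some $c\in k^\times$. The projective quadric of $\varphi$ is $X_\varphi\subset\mathbb P(V)$. If $\varphi$ is nondegenerate and $\dim\varphi\ge 3$, then $X_\varphi$ is geometrically integral, with function field $k(X_\varphi)$. It has a rational point exactly when $\varphi$ is isotropic. A form $\langle a,b,\dots\rangle$ becomes isotropic over $k(\sqrt{-ab})$, so some extension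 of degree $\le 2$ always makes it isotropic.

**Definition 1 (signed discriminant).** For $\dim\varphi=n$ it is $(-1)^{n(n-1)/2}\det\varphi\in k^\times/k^{\times2}$. For example, the hyperbolic plane $\langle1,-1\rangle$ has trivial signed discriminant, and a binary form of determinant $-1$ is a hyperbolic plane. For $n=6$ the sign is $(-1)^{15}$, so trivial signed discriminant means $\det\varphi=-1$ modulo squares.

**Definition 2 (Pfister forms).** $\langle\!\langle a_1,\dots,a_m\rangle\!\rangle=\langle1,-a_1\rangle\otimes\dots\otimes\langle1,-a_m\rangle$ is an $m$-fold Pfister form. Over $\mathbb R$, $\langle\!\langle-1,-1,-1\rangle\!\rangle=8\langle1\rangle$, and it contains $7\langle 1\rangle$. An isotropic Pfister form is hyperbolic. A $3$-fold Pfister form has square determinant, since $\det(A\otimes B)=(\det A)^{\dim B}(\det B)^{\dim A}$. The Cassels–Pfister subform theorem says in particular: if an anisotropic Pfister form $p$ over $k$ becomes hyperbolic over $k(X_\varphi)$, with $\varphi$ anisotropic, then $\varphi$ is similar to a subform of $p$.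

**Definition 3 (Albert forms).** For a biquaternion algebra $D=(a,x)\otimes(b,y)$ the form
$$\langle a,\,x,\,-ax,\,-b,\,-y,\,by\rangle,$$
or any form similar to it, is an Albert form of $D$. Its determinant is $(-a^2x^2)(b^2y^2)$, that is, $-1$ modulo squares, so its signed discriminant is trivial. By Albert's theorem $D$ is a division algebra if and only if its Albert form is anisotropic.

Here is the example that we shall use. Let $F=\mathbb Q_p((x))((y))$ with $p$ odd, $a\in\mathbb Z_p^\times$ a non-square, $b=p$. The form $\alpha=\langle a,x,-ax,-p,-y,py\rangle$ is anisotropic by Springer's theorem for complete discretely valued fields, applied twice. For $y$ the two residue forms are $\langle a,-p,x,-ax\rangle$ and $\langle-1,p\rangle$. The second is anisotropic over $\mathbb Q_p((x))$ since $p$ is not a square there. The first has residue forms $\langle a,-p\rangle$ and $\langle1,-a\rangle$ for $x$, both anisotropic over $\mathbb Q_p$ since $ap$ and $a$ are non-squares.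

## 2. $R$-equivalence and $SK_1$

**Definition 4 ($R$-equivalence).** Let $G$ be a linear algebraic group over $F$. Two points $g_0,g_1\in G(F)$ are $R$-equivalent if there is a rational morphism $f:\mathbb A^1_F\to G$ over $F$, defined at $0$ and $1$, with $f(0)=g_0$ and $f(1)=g_1$. The group of classes is $G(F)/R$. For example, $\mathbb G_m(F)/R=1$: join $a$ to $b$ by $t\mapsto(1-t)a+tb$. For a nondegenerate quadratic form $q$ we write $\operatorname{Spin}(q)/R$ for $\mathbf{Spin}(q)(F)/R$.

**Definition 5 ($SK_1$).** For a central simple algebra $D$ with reduced norm $\operatorname{Nrd}$,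
$$SK_1(D)=\{d\in D^\times:\operatorname{Nrd}(d)=1\}/[D^\times,D^\times].$$
For a quaternion division algebra $Q$ this is trivial. Indeed, if $\operatorname{Nrd}(d)=1$, take a maximal subfield $E\ni d$. It is quadratic and Galois with nontrivial automorphism $\sigma$, so $d=c/\sigma(c)$ by Hilbert 90. By Skolem–Noether $\sigma$ is conjugation by an element of $Q^\times$, so $d$ is a commutator.

The two notions meet in a theorem of Voskresenskiĭ: $\mathbf{SL}_1(D)(F)/R=SK_1(D)$. One half is easy to see: a commutator $[g,h]$ is joined to $1$ by $t\mapsto[g,(1-t)+th]$, which is defined wherever the polynomial $\operatorname{Nrd}(1-t+th)$ is nonzero, in particular at $t=0,1$. Finally, $\mathbf{Spin}(\alpha)\cong\mathbf{SL}_1(D)$ for an Albert form $\alpha$ of $D$ (*Book of Involutions*). So for Albert forms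
$$\operatorname{Spin}(\alpha)/R\cong SK_1(D).\tag{1}$$

## 3. The groups $H^n$ and the subgroup $H^4(q)$

**Definition 6.** For $n\ge1$ let $H^n(K)=H^n(K,\mathbb Q/\mathbb Z(n-1))$, where $\mathbb Q/\mathbb Z(n-1)$ is the direct limit of $\mu_m^{\otimes(n-1)}$ over $m$ prime to $\operatorname{char}K$. If $\operatorname{char}K=p>0$, the $p$-primary part is defined in the standard way (Kato) through the logarithmic de Rham–Witt sheaves, as $\varinjlim_r H^1(K,W_r\Omega^{n-1}_{\log})$. We write $H^n_2(K)=H^n(K,\mathbb Q_2/\mathbb Z_2(n-1))$ for the $2$-primary part, which is ordinary Galois cohomology.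

There are restriction maps $H^n(K)\to H^n(L)$ and norms $N_{E/F}:H^n(E)\to H^n(F)$ for finite $E/F$, and $N_{E/F}$ composed with restriction is multiplication by $[E:F]$. There are cup products $(x)\cup c\in H^{n+1}(K)$ for $x\in K^\times$, $c\in H^n(K)$. For a discrete valuation $v$ on $L$ with residue field $\kappa$ of characteristic $\neq2$ there is a residue $\partial_v:H_2^{n+1}(L)\to H_2^n(\kappa)$. If $w$ extends $v$ to $L'\supset L$ with ramification index $e$, then $\partial_w(c_{L'})=e\cdot\partial_v(c)_{\kappa(w)}$.

**Example.** Take $K=\mathbb R$. Complex conjugation acts on $\mathbb Q/\mathbb Z(3)$ by $-1$. By periodicity of the cohomology of a group of order $2$, $H^4(\mathbb R)$ is (invariants)/(norms), that is, $\{x\in\mathbb Q/\mathbb Z:-x=x\}/0=\mathbb Z/2$. Similarly $H^3(\mathbb R,\mathbb Q/\mathbb Z(3))=(\mathbb Q/\mathbb Z)/2(\mathbb Q/\mathbb Z)=0$, so $H^4(\mathbb R,\mathbb Z/2)\to H^4(\mathbb R)$ is injective, hence bijective. Since $H^*(\mathbb R,\mathbb Z/2)=\mathbb F_2[(-1)]$, the group $H^4(\mathbb R)$ is generated by $(-1)\cup(-1)\cup(-1)\cup(-1)$.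

**Definition 7 (Arason invariant).** $e_3(\langle\!\langle a,b,c\rangle\!\rangle)=(a)\cup(b)\cup(c)\in H^3(E)$. By Arason 1975, a $3$-fold Pfister form $p$ with $e_3(p)=0$ is hyperbolic; a hyperbolic one has $e_3(p)=0$. For example $e_3(8\langle1\rangle)=(-1)^{\cup 3}$ over $\mathbb R$.

**Definition 8.** For a nondegenerate form $q$ over $F$ of dimension $7$, $H^4(q)\subset H^4(F)$ is the subgroup generated by the norms $N_{E/F}(E^\times\cup e_3(p))$, for all finite extensions $E/F$ such that $q_E$ is similar to a subform of a $3$-fold Pfister form $p$ over $E$. Here $E^\times\cup e_3(p)=\{(x)\cup e_3(p):x\in E^\times\}$.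

For example, if $q$ is isotropic then every such $p$ is isotropic, hence hyperbolic, so $e_3(p)=0$ and $H^4(q)=0$. For $q=7\langle1\rangle$ over $\mathbb R$, taking $E=\mathbb R$ and $p=8\langle1\rangle$ we get $(-1)\cup e_3(p)=(-1)^{\cup4}$, so $H^4(q)=H^4(\mathbb R)=\mathbb Z/2$.

With $X=X_q$, the subgroup $H^4(q)$ dies in $H^4(F(X))$. Indeed $E\otimes_FF(X)=E(X)$ is a field, over which $q$, hence $p$, is isotropic; so $e_3(p)_{E(X)}=0$, and norms commute with this base change. Thus there is an induced map $H^4(F)/H^4(q)\to H^4(F(X))$.

**Lemma 1.** (i) If $k$ is infinite, $H^n(k)\to H^n(k(t_1,\dots,t_m))$ is injective. (ii) For any $k$, $H^n_2(k)\to H^n_2(k(t_1,\dots,t_m))$ is injective. (iii) If $\varphi$ is nondegenerate and isotropic over $k$ and $\dim\varphi\ge3$, then $k(X_\varphi)/k$ is purely transcendental.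

*Proof.* (i) These are étale cohomology groups of $\mathbb Q/\mathbb Z'(n-1)$ (the part prime to the characteristic) and of logarithmic de Rham–Witt sheaves; they are functorial and commute with the limit over open subsets $U\subset\mathbb A^m_k$. A class dying in $k(t_1,\dots,t_m)$ dies on some nonempty $U$. Since $k$ is infinite, $U$ has a rational point; restricting to it returns the original class, which is therefore $0$.

(ii) Let $c\in H_2^n(k)$ die in $k(t)$. Up to a universal sign $c=\partial_t((t)\cup c_{k(t)})$, and this is $0$. Iterate for several variables.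

(iii) Write $\varphi=uv+\varphi'(z)$ with $\dim\varphi'\geq1$. On the chart $v=1$ the quadric is $u=-\varphi'(z)$, an affine space. $\square$

## 4. Cycles with coefficients in Milnor $K$-theory

**Definition 9.** For a variety $Y$, $A_p(Y;j)$ is the homology at the middle term of
$$\bigoplus_{\dim y=p+1}K_{j+1}k(y)\to\bigoplus_{\dim y=p}K_jk(y)\to\bigoplus_{\dim y=p-1}K_{j-1}k(y),$$
where $K_*$ is Milnor $K$-theory and the differentials are given by residues. For $Y=X$ we also write $A_0(X;1)=A_0(X,K_1)$, that is,
$$A_0(X,K_1)=\operatorname{coker}\Big(\bigoplus_{\dim x=1}K_2k(x)\to\bigoplus_{\dim x=0}k(x)^\times\Big).$$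

Thus $A_0(X;0)=CH_0(X)$. The class of $f\in k(x)^\times$ at a closed point $x$ is written $f[x]$. For example, if $\lambda$ is the coordinate on $\mathbb G_m$, then $\{\lambda\}\in K_1k(\lambda)$ has no residues on $\mathbb G_m$ and defines a class in $A_1(\mathbb G_m;1)$.

We use the following from Rost, *Chow groups with coefficients*, Doc. Math. 1996.

* Proper push-forward preserves $(p,j)$. Flat pull-back of relative dimension $r$ goes from $A_p(\,\cdot\,;j)$ to $A_{p+r}(\,\cdot\,;j)$. They commute with each other in cartesian squares.
* Homotopy invariance: $A_p(Y;j)\cong A_{p+1}(L;j)$ by pull-back, for a line bundle $L\to Y$. Hence $A_0(L;j)=0$, and $A_p(\mathbb A^n;j)=0$ for $p<n$.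
* Localization: for $T\subset Y$ closed with complement $U$ there is an exact sequence
$$\cdots\to A_{p+1}(U;j+1)\xrightarrow{\partial}A_p(T;j)\to A_p(Y;j)\to A_p(U;j)\xrightarrow{\partial}A_{p-1}(T;j-1)\to\cdots\tag{2}$$
 Push-forward and pull-back commute with $\partial$ up to a universal sign. We compute $\partial$ by lifting a cycle on $U$ to a chain on $Y$ and taking its boundary.
* If $u$ is a unit on $Y$, multiplication by $\{u\}$ anticommutes with the differentials, so it acts $A_p(Y;j)\to A_p(Y;j+1)$.

For example, for $0\in\mathbb A^1$ with complement $\mathbb G_m$: $\partial\{\lambda\}=1\in A_0(0;0)=\mathbb Z$ and, for $f\in k^\times$, $\partial\{\lambda,f\}=f\in A_0(0;1)=k^\times$, up to sign.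

**Definition 10.** For $X$ projective over $k$, push-forward to $\operatorname{Spec}k$ is the norm $N:A_0(X,K_1)\to k^\times$, $N(f[x])=N_{k(x)/k}(f)$, and $\overline A_0(X,K_1)=\ker N$.

**Example.** $N:A_0(\mathbb P^1;1)\to k^\times$ is an isomorphism, so $\overline A_0(\mathbb P^1,K_1)=0$. Indeed $A_0(\mathbb A^1;1)=0$, so by (2) the group $k^\times=A_0(\infty;1)$ maps onto $A_0(\mathbb P^1;1)$, and the composite with $N$ is the identity of $k^\times$.

Three published results connect these groups with our subject.

* **(CM)** Chernousov–Merkurjev, *R-equivalence in spinor groups*, J. AMS 14 (2001): $\operatorname{Spin}(q)/R\cong\overline A_0(X_q,K_1)$.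
* **(S)** Swan, Karpenko: if $\varphi$ is nondegenerate of dimension $\ge3$, then $\deg:CH_0(X_\varphi)\to\mathbb Z$ is injective.
* **(Springer)** An anisotropic quadric has no closed point of odd degree.

By (CM) and (1), an Albert form of a division algebra $D$ with $SK_1(D)\ne0$ gives an example with $\overline A_0(X_\alpha,K_1)\neq0$. The next lemma is the only way in which we shall ever move a point.

**Lemma 2.** Let $\varphi$ be nondegenerate over $\kappa$, $\dim\varphi\ge3$, $f\in\kappa^\times$, and $\xi,w\in X_\varphi(\kappa)$. Then $f[\xi]=f[w]$ in $A_0(X_\varphi;1)$. Consequently, if $\varphi$ is isotropic over $k$ with rational point $x_0$, then $f[x]=N_{k(x)/k}(f)[x_0]$ for every closed point $x$ and $f\in k(x)^\times$; so $N:A_0(X_\varphi,K_1)\to k^\times$ is an isomorphism.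

*Proof.* If $\xi\perp w$, the points coincide or lie on a line $\mathbb P^1\subset X_\varphi$. If not, $\langle\xi,w\rangle$ is a hyperbolic plane and its orthogonal complement is nondegenerate of dimension $\ge1$. Choose $v$ in it with $\varphi(v)\ne0$. The plane spanned by $\xi,w,v$ cuts out of $X_\varphi$ a smooth conic with rational points $\xi,w$, so a $\mathbb P^1$ through both. In $A_0(\mathbb P^1;1)$ the classes $f[\xi]$ and $f[w]$ have the same norm $f$, so they are equal; push forward to $X_\varphi$.

For the consequence, let $\tilde x$ be the $k(x)$-rational point of $X_{k(x)}$ over $x$. Then $f[\tilde x]=f[x_0]$ in $A_0(X_{k(x)};1)$. Push forward along the finite map $X_{k(x)}\to X$. The left side becomes $f[x]$ and the right side $N(f)[x_0]$. So $A_0(X_\varphi,K_1)$ is the image of $k^\times$ under $g\mapsto g[x_0]$, and $N(g[x_0])=g$. $\square$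

## 5. The conjectured sequence and the theorems

The following is Conjecture 4.10 of "Cohomological Invariants Of Simply Connected Groups Of Rank 3" (http://www.math.ucla.edu/~merkurev/papers/h4.pdf).

**Conjecture 4.10.** For a nondegenerate quadratic form $q$ of dimension $7$ over $F$ there is an exact sequence
$$1\to\operatorname{Spin}(q)/R\to H^4(F)/H^4(q)\to H^4(F(X)),\tag{3}$$
where $X$ is the projective quadric of $q$.

The first map is required to be a group homomorphism that is natural in the base field, as in the analogous known sequence $\operatorname{Spin}(q)/R \to H^4(F)/H^4(q) \to H^4(F(X))$ for $6$-dimensional forms. In plain words: is the failure of $R$-triviality of $\operatorname{Spin}(q)$ measured exactly by the degree-four classes that vanish over the function field of the quadric, modulo the obvious ones? The answer is no.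

**Theorem A.** Let $\alpha$ be nondegenerate over $F$, $\dim\alpha\ge3$, and $q=\alpha\perp\langle s\rangle$ over $F(s)$, $s$ an indeterminate. The natural map $A_0(X_\alpha,K_1)\to A_0(X_q,K_1)$ (restriction to $F(s)$, then push-forward along $(X_\alpha)_{F(s)}\subset X_q$) is injective. It induces an isomorphism $\overline A_0(X_\alpha,K_1)\cong\overline A_0(X_q,K_1)$. Hence, for $\alpha$ anisotropic over an infinite field $F$, $\operatorname{Spin}(\alpha)/R\cong\operatorname{Spin}(q)/R$ (left side over $F$, right side over $F(s)$).

**Theorem B.** Let $\rho$ be a nondegenerate form over $F$ containing a $6$-dimensional subform $\alpha$ of trivial signed discriminant. Let $q=\rho\perp\langle s\rangle$ over $K=F(s)$ and $X=X_q$. Then $H^4(K)\to H^4(K(X))$ is injective. If $\dim q=7$, then $H^4(q)=0$.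

**Theorem C.** Let $\alpha$ be an Albert form of a biquaternion division algebra $D$ over $F$, and $q=\alpha\perp\langle s\rangle$ over $K=F(s)$. Then $\operatorname{Spin}(q)/R\cong SK_1(D)$, while $\ker\big(H^4(K)/H^4(q)\to H^4(K(X_q))\big)=0$. So an exact sequence as in the conjecture exists for $q$ over $K$ if and only if $SK_1(D)=0$. There are $D$ with $SK_1(D)\ne0$, so Conjecture 4.10 is false. An explicit counterexample is
$$q=\langle a,\,x,\,-ax,\,-p,\,-y,\,py,\,s\rangle\quad\text{over }K=F(s),\qquad F=\mathbb Q_p((x))((y)),\ p\text{ odd},$$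
with $a\in\mathbb Z_p^\times$ a non-square; no map whatsoever, natural or not, makes (3) exact for it.

## 6. Isotropic forms, and $7\langle1\rangle$ over the reals

Let $q$ be isotropic of dimension $7$ over an infinite field $F$. By Lemma 2 and (CM), $\operatorname{Spin}(q)/R=1$. By the example after Definition 8, $H^4(q)=0$. By Lemma 1, $H^4(F)\to H^4(F(X))$ is injective. So (3) reads $1\to1\to H^4(F)\hookrightarrow H^4(F(X))$ and is exact.

Now let $q=7\langle1\rangle$ over $\mathbb R$. We saw that $H^4(q)=H^4(\mathbb R)$, so the middle term of (3) is $0$ and the conjecture predicts $\operatorname{Spin}(q)/R=1$. Let us check this with $\overline A_0$. All closed points of $X$ have residue field isomorphic to $\mathbb C$, and $A_0(X;1)$ is generated by the push-forwards of $f[\xi]$, $f\in\mathbb C^\times$, $\xi\in X(\mathbb C)$. By Lemma 2 over $\mathbb C$ these do not depend on $\xi$. The points $\xi$ and $\bar\xi$ lie over the same closed point $x$ of $X$, and their identifications of the residue field with $\mathbb C$ differ by conjugation. So if we identify the residue field at $x$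 with $\mathbb C$ by means of $\xi$, then $f[\xi]$ pushes forward to $f[x]$ and $f[\bar\xi]$ to $\bar f[x]$. Lemma 2 gives $(f/\bar f)[x]=0$. An element of $\overline A_0(X,K_1)$ has the form $g[x]$ with $g\bar g=1$, so $g=f/\bar f$ for some $f$ by Hilbert 90, and it is zero. So (3) is exact here too, and this time the subgroup $H^4(q)$ was needed.

## 7. Adding a generic square to an Albert form, and why one fibre is not enough

To refute the conjecture we want a $7$-dimensional form with $\overline A_0\ne0$ and with small cohomological kernel. Six-dimensional forms with $\overline A_0\ne0$ are available: Albert forms $\alpha$ with $SK_1(D)\neq0$. So enlarge $\alpha$ by one dimension. If we add a constant $\langle c\rangle$ with $c=-\alpha(v)$, the new form is isotropic and $\overline A_0$ becomes $0$ by Lemma 2: all of $SK_1(D)$ is lost. So add a generic constant, $q=\alpha\perp\langle s\rangle$ over $F(s)$, and try to show that $A_0(X_\alpha;1)\to A_0(X_q;1)$ is injective on $\overline A_0(X_\alpha,K_1)$.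

The first thing to try is specialization. Extend $X_q$ to the family $\alpha(x)+sy^2=0$ over the $s$-line and specialize at $s=0$ by $z\mapsto\partial_{s=0}(\{s\}z)$. The special fibre is the projective cone $\overline C=\{\alpha(x)=0\}\subset\mathbb P(V\oplus F)$ over $X_\alpha$, with vertex $o=(0:1)$. The composite
$$A_0(X_\alpha;1)\to A_0(X_q;1)\to A_0(\overline C;1)$$
is, up to sign, push-forward along $X_\alpha=\{y=0\}\subset\overline C$, since $\partial_{s=0}\{s,f\}=f$ on the closure of a constant point. Were this composite injective, we would be done. But let $x$ be a closed point of $X_\alpha$ with residue field $\kappa$, represented by $\xi\in V_\kappa$. The ruling $\mathbb P^1_\kappa\to\overline C$, $(\lambda:\mu)\mapsto(\lambda\xi:\mu)$, joins $x$ to the vertex, and $f[(1:0)]=f[(0:1)]$ in $A_0(\mathbb P^1_\kappa;1)$. Hence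
$$f[x]=N_{\kappa/F}(f)[o]\quad\text{in }A_0(\overline C;1).$$
So the specialization remembers the norm and nothing else: it kills all of $\overline A_0(X_\alpha,K_1)$, exactly the part we care about. The place $s=\infty$ is no better, since $q\cong\alpha\perp\langle s^{-1}\rangle$. The places $s=-\alpha(v)$ have isotropic fibres, with $\overline A_0=0$. At a rational $s_0$ with $\alpha\perp\langle s_0\rangle$ anisotropic we meet the original question again, with a constant in place of $s$.

The way out is to look at the total space of the family over $\mathbb G_m$ instead of one fibre. Two features make it computable. First, the scaling $x\mapsto\lambda x$, $s\mapsto\lambda^2s$ moves fibres within the family, and this makes the contribution of every closed fibre vanish. Second, off the hyperplane $y=0$ one may solve for $s=-\alpha(x)/y^2$, so the complement of $X_\alpha\times\mathbb G_m$ is an open subset of the affine space $V$. Its $K$-homology is read off from the cone $\alpha=0$ in $V$. The same total space shows that $K(X_q)$ is purely transcendental over $F$, which is the heart of Theorem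 B.

The tool for the first feature is the following.

**Lemma 3.** Let $T$ be a variety over $\kappa$, let $B=\mathbb A^1_\kappa$ or $\mathbb G_{m,\kappa}$, and $b\in B(\kappa)$. Then $A_p(T\times b;j)\to A_p(T\times B;j)$ is zero.

*Proof.* By (2) it is enough that $\partial:A_{p+1}(T\times(B\setminus b);j+1)\to A_p(T\times b;j)$ is onto. Let $u$ be the coordinate minus its value at $b$: a unit on $B\setminus b$ with a simple zero at $b$. Let the cycle $\sum\rho_t$ represent $\rho\in A_p(T;j)$. Then $\{u\}\,\mathrm{pr}^*\rho$ is a cycle on $T\times(B\setminus b)$. Its boundary on $T\times b$ is computed as follows. The component $\{u\}\rho_t$ lives at the generic point of $\overline{t}\times B$; the only $p$-dimensional point of $T\times b$ in this closure is $t\times b$. There $u$ is a uniformizer and $\rho_t$ is constant, so the residue is $\rho_t$. Hence $\partial(\{u\}\,\mathrm{pr}^*\rho)=\rho$. $\square$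

## 8. Proof of Theorem A

Let $\alpha$ live on $V$, $n=\dim V\ge3$. If $\alpha$ is isotropic, Lemma 2 gives $A_0(X_\alpha,K_1)=F^\times$ and $A_0(X_q,K_1)=F(s)^\times$ via norms; the map is the inclusion and both $\overline A_0$ vanish. From now on $\alpha$ is anisotropic. Let
$$\mathcal Y=\{((x:y),s)\in\mathbb P(V\oplus F)\times\mathbb G_m:\ \alpha(x)+sy^2=0\}\to\mathbb G_m=\operatorname{Spec}F[s^{\pm1}].$$
Its generic fibre is $X_q$. The closed subset $y=0$ is $X_\alpha\times\mathbb G_m$. Its complement is $W=V\setminus C$, where $C=\{\alpha=0\}\subset V$ is the affine cone: a point $x\in W$ corresponds to $((x:1),-\alpha(x))$. The plan is the chain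
$$A_0(X_\alpha;1)\xrightarrow{\ \mathrm{pr}^*\ }A_1(X_\alpha\times\mathbb G_m;1)\to A_1(\mathcal Y;1)\to A_0(X_q;1),$$
with all three arrows injective.

**Step 1: the closed fibres contribute nothing, so $A_1(\mathcal Y;1)\to A_0(X_q;1)$ is injective.** Remove from $\mathbb G_m$ larger and larger finite sets of closed points, and pass to the limit in (2). A point of $\mathcal Y$ of dimension $p$ over the generic point of $\mathbb G_m$ is a point of $X_q$ of dimension $p-1$. So we get an exact sequence, $P$ running over the closed points of $\mathbb G_m$,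
$$\bigoplus_PA_1(\mathcal Y_P;1)\to A_1(\mathcal Y;1)\to A_0(X_q;1)\xrightarrow{(\partial_P)}\bigoplus_PA_0(\mathcal Y_P;0).\tag{4}$$
We show that the first map is $0$. Let $\kappa=F(P)$, let $s_P\in\kappa^\times$ be the value of $s$, and $X_P=\mathcal Y_P=X_{\alpha\perp\langle s_P\rangle}$. Define
$$g:X_P\times_\kappa\mathbb G_{m,\kappa}\to\mathcal Y,\qquad((x:y),\lambda)\mapsto((\lambda x:y),\lambda^2s_P).$$
It lands in $\mathcal Y$ because $\alpha(\lambda x)+\lambda^2s_Py^2=\lambda^2(\alpha(x)+s_Py^2)=0$. It is proper: the composite to $\mathbb G_m$ is the projection to $\mathbb G_{m,\kappa}$, which is projective, followed by $\lambda\mapsto\lambda^2s_P$, which is finite; and $\mathcal Y\to\mathbb G_m$ is separated. On $\lambda=1$ it is the inclusion of the fibre. So $A_1(\mathcal Y_P;1)\to A_1(\mathcal Y;1)$ factors as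
$$A_1(X_P\times1;1)\to A_1(X_P\times\mathbb G_{m,\kappa};1)\xrightarrow{g_*}A_1(\mathcal Y;1),$$
and the first arrow is zero by Lemma 3.

**Step 2: generators of $A_2(W;2)$.** This group controls the kernel of the middle arrow of the chain. Since $n\ge3$, $A_2(V;2)=0$ and $A_1(V;1)=0$, so by (2) $\partial_C:A_2(W;2)\to A_1(C;1)$ is an isomorphism. We compute $A_1(C;1)$ by blowing up the vertex. Let $\pi:L\to X_\alpha$ be the tautological line bundle and $b:L\to C$ the proper blow-down. It is an isomorphism over $C\setminus0$ and maps the zero section $X_\alpha$ to $0$. The localization sequences for $0\in C$ and for the zero section of $L$ are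
$$0=A_1(0;1)\to A_1(C;1)\to A_1(C\setminus0;1)\xrightarrow{\ \partial\ }A_0(0;0)=\mathbb Z,$$
$$A_1(L;1)\to A_1(C\setminus0;1)\xrightarrow{\ \partial_0\ }CH_0(X_\alpha)\to A_0(L;0)=0.$$
Since $b_*$ commutes with boundaries, $\partial=\deg\circ\,\partial_0$ up to sign. As $\deg$ is injective by (S), $\ker\partial=\ker\partial_0$. So $A_1(C;1)$ is identified with the image of $A_1(L;1)$ in $A_1(C\setminus0;1)$, and $A_1(L;1)=\pi^*A_0(X_\alpha;1)$ by homotopy invariance. That is,
$$A_1(C;1)=b_*\pi^*A_0(X_\alpha;1).$$
Explicitly, $A_1(C;1)$ is generated by the push-forwards of constants $f\in\kappa^\times$ along the lines $\mathbb A^1_\kappa\to C$, $\lambda\mapsto\lambda\xi$, where $x$ is a closed point of $X_\alpha$, $\kappa=F(x)$, and $\xi\in V_\kappa$ represents $x$.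

We lift such a generator to $W$. As $\alpha_\kappa$ is nondegenerate and $\xi$ is isotropic, there is $w\in V_\kappa$ with $\alpha(\lambda\xi+\mu w)=\lambda\mu$. The map $j:\mathbb A^2_\kappa\to V$, $(\lambda,\mu)\mapsto\lambda\xi+\mu w$, is finite, being a closed embedding into $V_\kappa$ followed by the finite map $V_\kappa\to V$. Also $j^{-1}(W)=\{\lambda\mu\neq0\}=\mathbb G_{m,\kappa}^2$. Consider $\{\mu,f\}\in A_2(\mathbb G_{m,\kappa}^2;2)$. Its boundary in $\mathbb A^2_\kappa$ is $f$ on the axis $\mu=0$ and trivial on the axis $\lambda=0$, up to a universal sign. The axis $\mu=0$ is mapped to $C$ by $\lambda\mapsto\lambda\xi$. Hence $\partial_C(j_*\{\mu,f\})$ is, up to sign, the given generator. Since $\partial_C$ is an isomorphism, $A_2(W;2)$ is generated by the elements $j_*\{\mu,f\}$.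

**Step 3: $\partial:A_2(W;2)\to A_1(X_\alpha\times\mathbb G_m;1)$ is zero.** This is the boundary for $W\subset\mathcal Y$, and we compute it on the generators by compactifying the plane $j$ inside $\mathcal Y$. With $\xi,w,f$ as in Step 2 let
$$Z=\{((\lambda:\mu:\varepsilon),s)\in\mathbb P^2_\kappa\times\mathbb G_m:\lambda\mu+s\varepsilon^2=0\}\to\mathcal Y,\qquad((\lambda:\mu:\varepsilon),s)\mapsto((\lambda\xi+\mu w:\varepsilon),s).$$
The map is proper, since the composite $Z\to\mathbb G_m$ is proper (projective over $\mathbb G_{m,\kappa}$, which is finite over $\mathbb G_m$) and $\mathcal Y\to\mathbb G_m$ is separated. Over $W$, that is, for $\varepsilon\ne0$, it is $j:\mathbb G_{m,\kappa}^2\to W$ with affine coordinates $\lambda/\varepsilon$, $\mu/\varepsilon$ and $s=-(\lambda/\varepsilon)(\mu/\varepsilon)$. The preimage of $X_\alpha\times\mathbb G_m$ is $\varepsilon=0$, which consists of $E_1=(1:0:0)\times\mathbb G_m$ and $E_2=(0:1:0)\times\mathbb G_m$.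

* Near $E_1$ put $\lambda=1$. Then $\mu=-s\varepsilon^2$, local coordinates are $(\varepsilon,s)$, and $\mu/\varepsilon=-s\varepsilon$.
* Near $E_2$ put $\mu=1$. Then $\lambda=-s\varepsilon^2$, local coordinates are $(\varepsilon,s)$, and $\mu/\varepsilon=\varepsilon^{-1}$.

So $Z$ is smooth near $E_1,E_2$, and $\mu/\varepsilon$ has order $1$ along $E_1$ and $-1$ along $E_2$. The boundary of $\{\mu/\varepsilon,f\}$ is $f$ on $E_1$ and $f^{-1}$ on $E_2$, up to a common sign. The map sends $E_1$ and $E_2$ to $X_\alpha\times\mathbb G_m$ via the points $\xi,w\in X_\alpha(\kappa)$. Therefore $\partial(j_*\{\mu,f\})$ is, up to sign, $\mathrm{pr}^*$ of the push-forward along $(X_\alpha)_\kappa\to X_\alpha$ of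
$$f[\xi]-f[w]\in A_0((X_\alpha)_\kappa;1),$$
and this is $0$ by Lemma 2.

**Step 4: injectivity of the whole chain.** By Step 3 and (2), $A_1(X_\alpha\times\mathbb G_m;1)\to A_1(\mathcal Y;1)$ is injective. Next, $\mathrm{pr}^*$ is the composite
$$A_0(X_\alpha;1)\cong A_1(X_\alpha\times\mathbb A^1;1)\to A_1(X_\alpha\times\mathbb G_m;1),$$
and the kernel of the second arrow is the image of $A_1(X_\alpha\times0;1)$, which is zero by Lemma 3. With Step 1, the chain is injective. It sends $f[x]$ to the constant $f$ on $x\times\mathbb G_m$, and then to the class of $f$ at the point $x_{F(s)}$ of $X_q$. So it is the map of the theorem. Since $N_{\kappa(s)/F(s)}(f)=N_{\kappa/F}(f)$, it is compatible with the norms to $F^\times\subset F(s)^\times$, and $\overline A_0(X_\alpha,K_1)\hookrightarrow\overline A_0(X_q,K_1)$. (For a counterexample to the conjecture this is already enough.)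

**Step 5: surjectivity on $\overline A_0$.** We show that a class of norm $1$ on $X_q$ extends over $\mathcal Y$, write down generators of $A_1(\mathcal Y;1)$, and let the norm eliminate the unwanted ones.

Let $z\in\overline A_0(X_q,K_1)$. Push-forward along the proper map $\mathcal Y\to\mathbb G_m$ commutes with the boundary in (4) up to sign, so $\deg_{\kappa_P}\partial_P(z)=\pm\operatorname{ord}_PN(z)=0$, where $\kappa_P=F(P)$. By (S) for $\alpha\perp\langle s_P\rangle$, $\partial_P(z)=0$ for all $P$. By (4), $z$ comes from $A_1(\mathcal Y;1)$; write $z$ also for this element.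

*The group $A_1(W;1)$.* As $A_1(V;1)=A_0(V;0)=0$, we have $A_1(W;1)\cong A_0(C;0)$. Also $A_0(C\setminus0;0)=0$, because it is a quotient of $A_0(L;0)=0$. So $A_0(C;0)=\operatorname{coker}(\partial)$ with $\partial$ as in Step 2. Since $\partial_0$ is onto, $A_0(C;0)=\mathbb Z[0]/\deg CH_0(X_\alpha)$. All degrees are even by Springer, and degree $2$ occurs over a suitable quadratic extension, so $A_0(C;0)=\mathbb Z/2$, generated by $[0]$.

*A lift of the generator.* Fix $v\in V$, $v\neq0$, so $\alpha(v)\ne0$. Let $\gamma\in A_1(\mathcal Y;1)$ be the push-forward of $\{\lambda\}$ along $\mathbb G_m\to\mathcal Y$, $\lambda\mapsto((\lambda v:1),-\lambda^2\alpha(v))$, which is finite because its composite to $\mathbb G_m$ is. Its image lies in $W$, and $\lambda\mapsto\lambda v$ extends to a finite map $\mathbb A^1\to V$ with $0$ the only point over $C$. As $\partial\{\lambda\}=[0]$, the image of $\gamma$ in $A_0(C;0)$ is $\pm[0]$. So $\gamma$ generates $A_1(W;1)$.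

*The group $A_1(X_\alpha\times\mathbb G_m;1)$.* Localization on $X_\alpha\times\mathbb A^1$ gives
$$A_1(X_\alpha\times\mathbb A^1;1)\to A_1(X_\alpha\times\mathbb G_m;1)\xrightarrow{\partial}CH_0(X_\alpha),$$
and $\partial(\{s\}\,\mathrm{pr}^*c)=c$ up to sign. Hence $A_1(X_\alpha\times\mathbb G_m;1)=\mathrm{pr}^*A_0(X_\alpha;1)+\{s\}\,\mathrm{pr}^*CH_0(X_\alpha)$.

Choose $\epsilon\in\{0,1\}$ such that $z$ and $\epsilon\gamma$ have the same image in $A_1(W;1)=\mathbb Z/2$. Then $z-\epsilon\gamma$ comes from $A_1(X_\alpha\times\mathbb G_m;1)$, so
$$z=\mathrm{pr}^*(z_0)+\{s\}\,\mathrm{pr}^*(c)+\epsilon\gamma,\qquad z_0\in A_0(X_\alpha;1),\ c\in CH_0(X_\alpha).$$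
On the curve defining $\gamma$ we have $s=-\lambda^2\alpha(v)$, so $N_{F(\lambda)/F(s)}(\lambda)=-\lambda^2=s/\alpha(v)$. Taking norms to $F(s)^\times$,
$$1=N(z)=N(z_0)\,s^{\deg c}\,(s/\alpha(v))^{\epsilon}.$$
The order at $s=0$ gives $\deg c+\epsilon=0$. As $\deg c$ is even by Springer, $\epsilon=0$ and $\deg c=0$, hence $c=0$ by (S), and $N(z_0)=1$. So $z$ comes from $\overline A_0(X_\alpha,K_1)$.

The statement on $\operatorname{Spin}/R$ follows from (CM) over $F$ and over $F(s)$. $\blacksquare$

## 9. Degree-three classes killed by a quadric that contains an Albert-type subform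

For Theorem B we shall take residues, which land in $H^3$. The next lemma says that there is nothing there to find. Two further cited facts enter. Arason 1975: for the conic $Y_Q$ of a quaternion algebra $Q$ over $k$,
$$\ker\big(H^3(k,\mathbb Z/2)\to H^3(k(Y_Q),\mathbb Z/2)\big)=[Q]\cup H^1(k,\mathbb Z/2).$$
The Merkurjev–Suslin theorem, in the form $H^2(k,\mathbb Q_2/\mathbb Z_2(2))=K_2(k)\otimes\mathbb Q_2/\mathbb Z_2$.

**Lemma 4.** Let $\varphi$ be a nondegenerate form over $k$ containing a $6$-dimensional subform $\alpha$ of trivial signed discriminant.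

(a) $\varphi$ is not similar to a subform of an anisotropic $3$-fold Pfister form.

(b) $H^3_2(k)\to H^3_2(k(X_\varphi))$ is injective, where $H_2^3(k)=H^3(k,\mathbb Q_2/\mathbb Z_2(2))$.

*Proof of (a).* Otherwise $p\cong c(\alpha\perp\tau)$ with $p$ an anisotropic $3$-fold Pfister form, $c\in k^\times$ and $\dim\tau=2$. Now $\det p=1$, $c^8$ is a square, and $\det\alpha=-1$. So $\det\tau=-1$, and $\tau$ is a hyperbolic plane. Then $p$ is isotropic, a contradiction.

*Proof of (b).* Let $e$ be in the kernel.

**Step 1: reduce to coefficients $\mathbb Z/2$.** Over some $k'/k$ of degree $\le2$ the form $\varphi$ is isotropic. Since $e$ dies in $k'(X_\varphi)\supset k(X_\varphi)$, which is purely transcendental over $k'$, Lemma 1(ii) gives $e_{k'}=0$. By corestriction $2e=0$. Over every field, the exact sequence $0\to\mathbb Z/2\to\mathbb Q_2/\mathbb Z_2(2)\xrightarrow{2}\mathbb Q_2/\mathbb Z_2(2)\to0$ gives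
$$H^2(-,\mathbb Q_2/\mathbb Z_2(2))\xrightarrow{2}H^2(-,\mathbb Q_2/\mathbb Z_2(2))\to H^3(-,\mathbb Z/2)\to H^3(-,\mathbb Q_2/\mathbb Z_2(2))\xrightarrow{2}H^3(-,\mathbb Q_2/\mathbb Z_2(2)).$$
By Merkurjev–Suslin, $H^2(-,\mathbb Q_2/\mathbb Z_2(2))$ is divisible, so the first map is onto. Hence $H^3(-,\mathbb Z/2)$ is the $2$-torsion of $H_2^3(-)$. Therefore $e$ may be regarded as an element of $H^3(k,\mathbb Z/2)$, and it vanishes in $H^3(k(X_\varphi),\mathbb Z/2)$.

**Step 2: $e$ is the invariant of a Pfister form.** Let $\psi\subset\varphi$ be a $3$-dimensional nondegenerate subform. Its quadric is the conic $Y_Q$ of a quaternion algebra $Q$. Over $k(Y_Q)$ the form $\varphi$ is isotropic, so $k(Y_Q)(X_\varphi)/k(Y_Q)$ is purely transcendental. As $e$ dies in $k(Y_Q)(X_\varphi)$, it dies in $k(Y_Q)$ by Lemma 1(ii) and Step 1. By Arason's theorem $e=[Q]\cup(u)$ for some $u\in k^\times$. With $Q=(a',b')$ this is $e=e_3(p)$ for $p=\langle\!\langle a',b',u\rangle\!\rangle$.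

**Step 3: the subform theorem.** Suppose $e\ne0$. Then $p$ is not hyperbolic, hence anisotropic. As $e_3(p)$ vanishes over $k(X_\varphi)$, $p_{k(X_\varphi)}$ is hyperbolic by Arason. So $\varphi$ is anisotropic: otherwise $k(X_\varphi)/k$ is purely transcendental and $p$ stays anisotropic over it. By the subform theorem $\varphi$ is similar to a subform of $p$, which contradicts (a). $\square$

## 10. Proof of Theorem B

Let $\rho$ live on $V$, $\dim V\ge6$.

**Step 1: $K(X)$ is purely transcendental over $F$.** The affine part $y=1$ of $\rho(x)+sy^2=0$ identifies $\{x\in V:\rho(x)\ne0\}$, with $s=-\rho(x)$, with an open subset of the family over $\mathbb G_m$ whose generic fibre is $X$. So $K(X)=F(V)$, the field of rational functions on $V$, with $K=F(s)\subset F(V)$ via $s=-\rho$.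

**Step 2: reduce to $2$-primary classes.** Let $c\in\ker(H^4(K)\to H^4(K(X)))$. The form $q$ is isotropic over some $K'/K$ of degree $\le2$, and $K'$ is infinite. As $c$ dies in $K'(X)$, Lemma 1(i),(iii) gives $c_{K'}=0$, so $2c=0$ by corestriction. Hence $c\in H_2^4(K)=H^4(K,\mathbb Q_2/\mathbb Z_2(3))$.

**Step 3: extend each valuation of $F(s)$ to $F(V)$ without ramification.** Let $P$ be a closed point of $\mathbb A^1_F$, given by an irreducible polynomial $P(s)$, with residue field $\kappa$ and $s_P\in\kappa$ the image of $s$. Since $F[V]=F[s][V]/(\rho+s)$,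
$$F[V]/(P(-\rho))\cong\kappa[V]/(\rho+s_P).$$
This is a domain. If $s_P=0$, then $\kappa=F$, and $\rho$ is an irreducible polynomial because it is nondegenerate of dimension $\ge3$. If $s_P\neq0$, then $\rho+s_P$ is the dehomogenization of the nondegenerate form $\rho\perp\langle s_P\rangle$, which is irreducible and not divisible by the new variable. So $P(-\rho)$ is a prime element of $F[V]$ and defines a discrete valuation of $F(V)$. It extends the valuation of $P$: the prime ideal $F[s]\cap(P(-\rho))$ contains $P(s)$ and is proper, so it is $(P(s))$. The ramification index is $1$, because the uniformizer $P(s)$ becomes the uniformizer $P(-\rho)$. The residue field is $\kappa(X_{\rho\perp\langle s_P\rangle})$ if $s_P\ne0$, and is the function field of the affine cone over $X_\rho$, a purely transcendental extension of $F(X_\rho)$, if $s_P=0$.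

**Step 4: $c$ is unramified on $\mathbb A^1_F$.** Since $c$ dies in $F(V)$ and the ramification index is $1$, the residue $\partial_P(c)\in H^3_2(\kappa)$ dies in the residue field of Step 3. If $s_P\ne0$, then $\partial_P(c)=0$ by Lemma 4(b) for $\rho_\kappa\perp\langle s_P\rangle$, which contains $\alpha_\kappa$. If $s_P=0$, then $\partial_P(c)$ dies in $F(X_\rho)$ by Lemma 1(ii), and $\partial_P(c)=0$ by Lemma 4(b) for $\rho\supset\alpha$.

**Step 5: $c=0$.** By Faddeev, an element of $H^4(F(s),\mathbb Q_2/\mathbb Z_2(3))$ unramified at all closed points of $\mathbb A^1_F$ comes from $H^4(F,\mathbb Q_2/\mathbb Z_2(3))$. So $c$ is the restriction of some $c_0\in H^4_2(F)$. It dies in $F(V)$, which is purely transcendental over $F$ by Step 1. By Lemma 1(ii) $c_0=0$, and $c=0$.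

**Step 6: $H^4(q)=0$ if $\dim q=7$.** Let $E/K$ be finite and $q_E$ similar to a subform of a $3$-fold Pfister form $p$. As $q_E\supset\alpha_E$, Lemma 4(a) says that $p$ is not anisotropic. So $p$ is hyperbolic and $e_3(p)=0$. All generators of $H^4(q)$ vanish. $\blacksquare$

## 11. Platonov's biquaternion algebra with $SK_1\neq0$

Let $k=\mathbb Q_p$ with $p$ odd, $a$ a non-square unit, $b=p$, $M=k(\sqrt a,\sqrt b)$, and $G=\operatorname{Gal}(M/k)\cong(\mathbb Z/2)^2$. Let $F=k((x))((y))$ and $D=(a,x)\otimes_F(b,y)$, with standard generators $\sqrt a,\mathsf X$ ($\mathsf X^2=x$) and $\sqrt b,\mathsf Y$ ($\mathsf Y^2=y$).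

**Step 1: $D$ is an iterated skew Laurent series ring, hence a division algebra.** The elements $\mathsf X,\mathsf Y$ commute. Conjugation by $\mathsf X$ sends $\sqrt a\mapsto-\sqrt a$ and fixes $\sqrt b$; conjugation by $\mathsf Y$ does the opposite. So they act on $M$ by two generators of $G$. The ring $M((\mathsf X))((\mathsf Y))$ with these rules contains $F$, and it has dimension $4\cdot2\cdot2=16$ over $F$. The simple algebra $D$, also of dimension $16$, maps into it, so they are equal. A skew Laurent series ring over a division ring is a division ring.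

**Step 2: a homomorphism out of $D^\times$.** Order the monomials $c\,\mathsf X^i\mathsf Y^j$ ($c\in M^\times$) by $(j,i)$ lexicographically. The product of two leading monomials is a nonzero monomial and is the leading monomial of the product. So leading monomials give a homomorphism $\ell$ from $D^\times$ to the group $\mathcal M=\{c\,\mathsf X^i\mathsf Y^j\}=M^\times\rtimes\mathbb Z^2$. Let $I_GM^\times\subset M^\times$ be the subgroup generated by the elements $c^{g-1}=g(c)c^{-1}$. These are commutators in $\mathcal M$, and $\mathcal M/I_GM^\times$ is abelian. So $[\mathcal M,\mathcal M]=I_GM^\times$ and $\ell([D^\times,D^\times])\subset I_GM^\times$.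

**Step 3: reduced norms and leading terms.** The exponent $(j,i)$ of the leading monomial is a valuation $v$ on $D$ with values in $\mathbb Z^2$. It extends, up to scaling by $2$, the henselian rank-$2$ valuation of $F$, whose residue field is $k$. On every maximal subfield $E\subset D$ it is the unique extension, so the conjugates of an element of $E$ all have the same valuation. Each $d\in D^\times$ lies in a maximal subfield $E$, of degree $4$, and $\operatorname{Nrd}(d)=N_{E/F}(d)$. Hence $v(\operatorname{Nrd}d)=4v(d)$. If $v(m)>0$, then $\operatorname{Nrd}(1+m)=\prod(1+m_i)$ with $v(m_i)=v(m)>0$, so $\operatorname{Nrd}(1+m)\equiv1$ modulo the maximal ideal of $F$.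

**Step 4: a surjection from $SK_1(D)$.** Let $\operatorname{Nrd}(d)=1$. Then $v(d)=0$, so $d=c(1+m)$ with $c\in M^\times$ and $v(m)>0$. Now $\operatorname{Nrd}(c)=N_{M/k}(c)\in k$, and $k$ maps isomorphically to the residue field of $F$. By Step 3, $N_{M/k}(c)=1$. So $\ell$ induces a homomorphism
$$SK_1(D)\to\{c\in M^\times:N_{M/k}(c)=1\}/I_GM^\times=\hat H^{-1}(G,M^\times).$$
It is surjective, since each $c\in M^\times$ with $N_{M/k}(c)=1$ satisfies $\operatorname{Nrd}(c)=1$.

**Step 5: the target is nonzero.** By Tate–Nakayama duality for the local field $k$, $\hat H^{-1}(G,M^\times)\cong\hat H^{-3}(G,\mathbb Z)=H_2(G,\mathbb Z)$, and $H_2((\mathbb Z/2)^2,\mathbb Z)\cong\mathbb Z/2$. Hence $SK_1(D)\neq0$. By Definition 3, $\alpha=\langle a,x,-ax,-p,-y,py\rangle$ is an Albert form of $D$.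

## 12. Proof of Theorem C

Let $D$ be a biquaternion division algebra over $F$ with Albert form $\alpha$. Then $F$ is infinite, by Wedderburn's theorem on finite division rings, and $\alpha$ is anisotropic by Albert's theorem.

**Step 1: the left-hand term.** By (CM) and (1), $\overline A_0(X_\alpha,K_1)\cong\operatorname{Spin}(\alpha)/R\cong SK_1(D)$. By Theorem A and (CM), $\operatorname{Spin}(q)/R\cong\overline A_0(X_q,K_1)\cong SK_1(D)$.

**Step 2: the kernel on the right.** Theorem B with $\rho=\alpha$ gives $H^4(q)=0$ and $H^4(K)\hookrightarrow H^4(K(X_q))$. So $\ker(H^4(K)/H^4(q)\to H^4(K(X_q)))=0$.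

**Step 3: exactness.** If (3) is exact, the image of $\operatorname{Spin}(q)/R$ lies in the kernel of the second map, which is $0$. So every element of $\operatorname{Spin}(q)/R$ goes to $0$, and exactness on the left says that only the trivial class does. Hence $\operatorname{Spin}(q)/R=1$, that is, $SK_1(D)=0$. This used neither that the first map is a homomorphism nor that it is natural. Conversely, if $SK_1(D)=0$, then (3) is $1\to1\to H^4(K)\hookrightarrow H^4(K(X_q))$, which is exact.

By Section 11 there are $D$ with $SK_1(D)\neq0$; the algebra there gives the explicit form $q$ in the statement. Conjecture 4.10 is false. $\blacksquare$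

## 13. Other subgroups, higher dimensions, other algebras

**Remark 1.** Let $q$ be as in Theorem C with $SK_1(D)\ne0$. Replace $H^4(q)$ by any subgroup of $H^4(K)$ that vanishes in $H^4(K(X_q))$. By Theorem B such a subgroup is zero, so the sequence stays non-exact.

**Remark 2.** Let $D,\alpha$ be as in Theorem C, and for $r\ge1$ let $q_r=\alpha\perp\langle s_1,\dots,s_r\rangle$ over $F_r=F(s_1,\dots,s_r)$, with $q_0=\alpha$, $F_0=F$. These forms are anisotropic: if $\varphi$ is anisotropic over $k$ and $\varphi(x)+sy^2=0$ with polynomial $x,y$ not all divisible by $s$, then $s=0$ gives $\varphi(x(0))=0$, so $x=sx'$; then $s\varphi(x')+y^2=0$, so $s\mid y$, a contradiction. Iterating Theorem A, and applying Theorem B with $\rho=q_{r-1}$ over $F_{r-1}$, we get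
$$\operatorname{Spin}(q_r)/R\cong SK_1(D),\qquad\ker\big(H^4(F_r)\to H^4(F_r(X_{q_r}))\big)=0.$$

**Remark 3.** Merkurjev (*Generic element of $SK_1$ for simple algebras*, K-Theory 7 (1993)) proved that if $\operatorname{ind}D$ is divisible by $4$, there is an extension $L/F$ with $SK_1(D_L)\neq0$. For a biquaternion division algebra $D$ the algebra $D_L$ is then a division algebra, since $SK_1$ is trivial for algebras of index $\le2$. So for every biquaternion division algebra $D$ over $F$ with Albert form $\alpha$, Theorem C over such an $L$ shows that the conjecture fails for $\alpha_L\perp\langle s\rangle$ over $L(s)$.
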